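\title{An open image of a metrizable Prohorov space need not be Prohorov}

\begin{abstract}
A Tychonoff space is a Prohorov space if every weakly compact set of Radon probability measures on it is uniformly tight. We construct in ZFC a metrizable Prohorov space with a continuous open image that is Tychonoff and not Prohorov. Every separable subset of the domain lies in a closed Polish subspace. The domain cannot be completely metrizable: we prove that Tychonoff open images of completely metrizable spaces are Prohorov. Under the continuum hypothesis the image can be taken separable and metrizable. Both examples are obtained by unfolding an increasing union of $\omega_1$ Polish spaces over $\omega_1^\omega$; the ZFC example uses a Hausdorff gap.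
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Tychonoff (completely regular and Hausdorff). A Borel probability measure $\mu$ on a space $X$ is \emph{Radon} if
\[
\mu(B)=\sup\{\mu(K): K\subset B,\ K \text{ compact}\}\qquad\text{for every Borel set } B\subset X .
\]
The set $M_r(X)$ of Radon probability measures carries the \emph{weak topology}, the coarsest topology for which $\mu\mapsto\int_X g\,d\mu$ is continuous for every $g$ in $C_b(X)$, the set of bounded continuous real functions on $X$. A set $\mathcal K\subset M_r(X)$ is \emph{uniformly tight} if for every $\varepsilon>0$ there is a compact set $C\subset X$ with $\mu(X\setminus C)\le\varepsilon$ for all $\mu\in\mathcal K$. The space $X$ is a \emph{Prohorov space} if every compact subset of $M_r(X)$ is uniformly tight.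

A single Radon measure has all but $\varepsilon$ of its mass on a compact set, and a finite set of measures is handled by a finite union of compact sets. In a Prohorov space, compact sets of measures behave in this respect like finite ones. Compact spaces are Prohorov: take $C=X$. Discrete spaces are Prohorov: finite sets $F$ are clopen, so the sets $\{\mu:\mu(F)>1-\varepsilon\}$ form an open cover of $M_r(X)$, and the union of the sets $F$ from a finite subcover of $\mathcal K$ is the required compact set. Polish spaces (separable completely metrizable spaces) are Prohorov by Prohorov's theorem. On the other side, we use as a known fact that the space $\mathbb Q$ of rational numbers is not Prohorov.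

Which maps preserve the property? Continuity is not enough, since $\mathbb Q$ is a continuous one-to-one image of a countable discrete space. That map is far from open, and openness is the natural next hypothesis. It does not suffice for arbitrary domains: it is known that there is an open continuous compact mapping of a Prohorov space onto a space that is not Prohorov. The following question is posed in \cite{ARA}.

\begin{quote}
\emph{Let $X$ be a metrizable Prohorov space, $Y$ a Tychonoff space and $f:X\to Y$ a continuous open surjection. Must $Y$ be a Prohorov space?}
\end{quote}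

There is a reason to expect a positive answer. A metric lets one cut $X$ into small open pieces; an open map sends them to open sets; and a compact set of measures on $Y$ is almost carried by finitely many of these open sets. Repeating this at smaller and smaller scales should produce one compact set that almost carries all the measures. When the metric is complete this argument works (Theorem~\ref{thm:B}), and one may hope that the Prohorov property of $X$ can stand in for completeness. It cannot.

\begin{theorem}[ZFC]\label{thm:A}
There are a metrizable Prohorov space $X$, a Tychonoff space $Y$ and a continuous open surjection $f:X\to Y$ such that $Y$ is not a Prohorov space. Moreover,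
\begin{enumerate}
\item[(i)] every separable subset of $X$ lies in a closed Polish subspace of $X$;
\item[(ii)] there is a compact set $\mathcal K\subset M_r(Y)$ with $\inf_{\mu\in\mathcal K}\mu(C)=0$ for every compact set $C\subset Y$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
If $X$ is completely metrizable, $Y$ is Tychonoff and $f:X\to Y$ is a continuous open surjection, then $Y$ is a Prohorov space.
\end{theorem}

By (i), all closed separable subspaces of the space $X$ of Theorem~\ref{thm:A} are Polish; by Theorem~\ref{thm:B}, this cannot be strengthened to complete metrizability of $X$.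

\begin{theorem}[CH]\label{thm:C}
Assume the continuum hypothesis. There are a metrizable Prohorov space $X$, a separable metrizable space $Y$ and a continuous open surjection $f:X\to Y$ such that $Y$ is not a Prohorov space and every separable subset of $X$ lies in a closed Polish subspace of $X$.
\end{theorem}

We do not settle whether Theorem~\ref{thm:C} holds in ZFC alone. The question as posed, with $Y$ Tychonoff, is answered in the negative by Theorem~\ref{thm:A}.

We prove Theorem~\ref{thm:B} first (Section~\ref{sec:complete}), because its proof shows which step a counterexample has to break. Section~\ref{sec:unfold} describes a construction that breaks it and reduces Theorems~\ref{thm:A} and~\ref{thm:C} to finding a suitable space $Y$. This is done in Sections~\ref{sec:ZFC} and~\ref{sec:CH}, which are independent of each other.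

\section{Semicontinuity and the weak topology}\label{sec:prelim}

Besides Prohorov's theorem we use these standard facts about Polish spaces: countable discrete spaces, compact metrizable spaces and countable products of Polish spaces are Polish; a subspace of a Polish space is Polish if and only if it is a $G_\delta$ set; every finite Borel measure on a Polish space is Radon. We also use that the image of a Radon measure $\mu$ under a continuous map $\varphi$ is Radon: if $K\subset\varphi^{-1}(B)$ is compact, then $\varphi(K)\subset B$ is compact and has image measure at least $\mu(K)$.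

A real function $\psi$ on a topological space is \emph{lower semicontinuous} if all sets $\{\psi>c\}$ are open. Finite sums, positive multiples and pointwise suprema of such functions are again lower semicontinuous, and $\psi$ is continuous if both $\psi$ and $-\psi$ are lower semicontinuous.

The space $Y$ of Theorem~\ref{thm:A} sits inside a compact space $\Omega$, and integrals are easy to compute only for functions that come from $C(\Omega)$. A function in $C_b(Y)$ need not extend continuously to $\Omega$. Part (c) of the next lemma says that this does not matter.

\begin{lemma}\label{lem:lsc}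
Let $Y$ be a Tychonoff space, $T$ a topological space and $t\mapsto\kappa_t$ a map from $T$ to $M_r(Y)$.
\begin{enumerate}
\item[(a)] For every open $G\subset Y$ the function $\mu\mapsto\mu(G)$ is lower semicontinuous on $M_r(Y)$.
\item[(b)] If $t\mapsto\kappa_t(G)$ is lower semicontinuous for every open $G\subset Y$, then $t\mapsto\kappa_t$ is continuous.
\item[(c)] Let $Y$ be a subspace of a compact Hausdorff space $\Omega$. If $t\mapsto\int g|_Y\,d\kappa_t$ is continuous for all $g$ in a set whose linear span is dense in $C(\Omega)$, then $t\mapsto\kappa_t$ is continuous.
\end{enumerate}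
\end{lemma}

\begin{proof}
(a) Let $K\subset G$ be compact. For $y\in K$, complete regularity gives a continuous $g_y:Y\to[0,1]$ with $g_y(y)=1$ and $g_y=0$ off $G$. Finitely many sets $\{g_{y_i}>1/2\}$ cover $K$, and $g=\min(1,2\max_i g_{y_i})$ satisfies $1_K\le g\le 1_G$. Since $\mu$ is Radon, $\mu(G)=\sup\{\int g\,d\mu: g\in C_b(Y),\ 0\le g\le 1_G\}$, a supremum of continuous functions of $\mu$.

(b) Let $h:Y\to[0,1]$ be continuous and put $h_n=\frac1n\sum_{k=1}^n 1_{\{h>k/n\}}$. If $j/n<h(y)\le (j+1)/n$ then $h_n(y)=j/n$, and if $h(y)=0$ then $h_n(y)=0$; so $h-\frac1n\le h_n\le h$. Hence $\int h\,d\kappa_t=\sup_n\frac1n\sum_{k=1}^n\kappa_t\{h>k/n\}$ is lower semicontinuous in $t$. The same holds for $1-h$, and $\int(1-h)\,d\kappa_t=1-\int h\,d\kappa_t$, so $t\mapsto\int h\,d\kappa_t$ is continuous. Every function in $C_b(Y)$ has the form $ah+b$ with such an $h$ and constants $a,b$.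

(c) By linearity and uniform approximation, $t\mapsto\int g|_Y\,d\kappa_t$ is continuous for every $g\in C(\Omega)$. Let $G=Y\cap G'$ with $G'$ open in $\Omega$. For compact $K\subset G$, Urysohn's lemma in $\Omega$ gives $g\in C(\Omega)$ with $1_K\le g\le 1_{G'}$. Therefore $\kappa_t(G)=\sup\{\int g|_Y\,d\kappa_t: g\in C(\Omega),\ 0\le g\le 1_{G'}\}$ is lower semicontinuous in $t$, and (b) applies.
\end{proof}

\begin{lemma}\label{lem:restrict}
Let $A$ be a Borel subset of a Tychonoff space $Y$ that is Polish in the subspace topology. If $\mathcal K\subset M_r(Y)$ is compact and $\mu(A)=1$ for all $\mu\in\mathcal K$, then $\mathcal K$ is uniformly tight.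
\end{lemma}

\begin{proof}
Borel subsets of $A$ are Borel in $Y$, so $\mu|_A\in M_r(A)$ for $\mu\in\mathcal K$. If $G=A\cap G'$ with $G'$ open in $Y$, then $\mu|_A(G)=\mu(G')$ is lower semicontinuous on $\mathcal K$ by Lemma~\ref{lem:lsc}(a). By Lemma~\ref{lem:lsc}(b) the map $\mu\mapsto\mu|_A$ is continuous on $\mathcal K$, so its image is compact in $M_r(A)$. Prohorov's theorem gives compact sets $C\subset A$ as required.
\end{proof}

\section{Completely metrizable domains}\label{sec:complete}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix a complete compatible metric on $X$, a nonempty compact set $\mathcal K\subset M_r(Y)$ and $\varepsilon\in(0,1)$. We construct open sets $X=V_0\supset V_1\supset\cdots$ such that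
\begin{enumerate}
\item[(1)] $\mu(f(V_n))>1-\varepsilon$ for all $\mu\in\mathcal K$ and $n\ge0$;
\item[(2)] for $n\ge1$, $V_n$ is a finite union of open sets of diameter at most $2^{-n}$, and $\overline{V_n}\subset V_{n-1}$.
\end{enumerate}
Condition (1) holds for $n=0$ because $f$ is onto. Given $V_n$, let $\mathcal B$ be the family of open sets $B$ with $\operatorname{diam}B\le2^{-n-1}$ and $\overline B\subset V_n$; it covers $V_n$. For finite $\mathcal F\subset\mathcal B$ the set $G_{\mathcal F}=f(\bigcup\mathcal F)$ is open, since $f$ is open. These sets increase with $\mathcal F$ and have union $f(V_n)$. For $\mu\in\mathcal K$, pick a compact $K\subset f(V_n)$ with $\mu(K)>1-\varepsilon$; it lies in one $G_{\mathcal F}$. So the sets $\{\mu:\mu(G_{\mathcal F})>1-\varepsilon\}$ cover $\mathcal K$, and they are open by Lemma~\ref{lem:lsc}(a). Choose a finite subcover, let $\mathcal F$ be the union of the corresponding finite families and put $V_{n+1}=\bigcup\mathcal F$. Then (1) holds for $n+1$, and $\overline{V_{n+1}}=\bigcup_{B\in\mathcal F}\overline B\subset V_n$.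

Let $C=\bigcap_nV_n=\bigcap_n\overline{V_n}$. We claim that \emph{every sequence $(x_m)$ with $x_m\in V_m$ has a subsequence converging to a point of $C$.} For $n\ge1$ the terms $x_m$ with $m\ge n$ lie in $V_n$, so by (2) there are infinite sets of indices $I_1\supset I_2\supset\cdots$ such that $\{x_m:m\in I_n\}$ has diameter at most $2^{-n}$. A subsequence $x_{m_1},x_{m_2},\dots$ with $m_n\in I_n$ and $m_1<m_2<\cdots$ is Cauchy. By completeness it converges, and the limit lies in every $\overline{V_n}$.

Applied to sequences in $C$, the claim shows that $C$ is compact. It also gives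
\begin{equation}\label{eq:inter}
\bigcap_nf(V_n)=f\Big(\bigcap_nV_n\Big).
\end{equation}
Indeed, for $y$ in the left side choose $x_m\in V_m$ with $f(x_m)=y$; the limit $x\in C$ of a convergent subsequence lies in the closed set $f^{-1}(y)$. The other inclusion holds for any map. Now $f(C)$ is compact, and by \eqref{eq:inter} and (1) we have $\mu(f(C))=\lim_n\mu(f(V_n))\ge1-\varepsilon$ for all $\mu\in\mathcal K$.
\end{proof}

Openness of $f$ was used to make the sets $G_{\mathcal F}$ open; the bijection from a countable discrete space onto $\mathbb Q$ shows that it cannot be dropped. The sets $V_n$ exist for every metric space $X$. Completeness entered only in the claim, that is, in the compactness of $C$ and in \eqref{eq:inter}. A counterexample to the question must therefore be incomplete enough to defeat the claim, while remaining Prohorov.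

\section{Unfolding a union of $\omega_1$ Polish spaces}\label{sec:unfold}

An ordinal is the set of smaller ordinals, and $\omega_1$ is the first uncountable ordinal; a countable set of countable ordinals has a countable supremum. In products such as $\omega_1^\omega$, the set $\omega_1$ and its subsets carry the \emph{discrete} topology. Thus $\omega_1^\omega$ is metrizable, and the clopen sets $[s]=\{\xi:\xi\supset s\}$ of sequences extending a finite sequence $s$ form a base. For $\gamma<\omega_1$ the subspace $\gamma^\omega$ is closed and Polish. For $\xi\in\omega_1^\omega$ put $\sup\xi=\sup_i\xi(i)<\omega_1$. Note that $\alpha<\sup\xi$ if and only if $\alpha<\xi(i)$ for some $i$, that $\sup\xi\le\gamma$ for $\xi\in\gamma^\omega$, and that $\{\xi:\sup\xi\le\beta\}=\bigcap_i\{\xi:\xi(i)\le\beta\}$ is closed.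

We need Prohorov spaces that are not complete. The next lemma supplies them. A compact set of measures yields countably many ordinal bounds, and countably many bounds have a common bound below $\omega_1$; so the measures live on one Polish piece.

\begin{lemma}\label{lem:pieces}
Let $X$ be a Tychonoff space and $\pi:X\to\omega_1^\omega$ a continuous map such that $X_\gamma=\pi^{-1}(\gamma^\omega)$ is Polish for every $\gamma<\omega_1$. Then each $X_\gamma$ is closed in $X$, every separable subset of $X$ lies in some $X_\gamma$, and $X$ is a Prohorov space.
\end{lemma}

\begin{proof}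
The set $X_\gamma$ is closed because $\gamma^\omega$ is. Write $\pi_n(x)=\pi(x)(n)$, a continuous map into the discrete space $\omega_1$. If $S\subset X$ is separable, then each $\pi_n(S)$ is a separable subset of a discrete space, hence countable, and $S\subset X_\gamma$ as soon as $\gamma$ exceeds all elements of $\bigcup_n\pi_n(S)$.

Let $\mathcal K\subset M_r(X)$ be compact. Each $\mu\in\mathcal K$ is carried by a countable union of compact sets $K_j$, and each $\pi_n(K_j)$ is finite; so $\mu(X_{\gamma(\mu)})=1$ for some $\gamma(\mu)<\omega_1$. We need one $\gamma$ for all $\mu$. The set $\{\pi_n\ge\gamma\}$ is clopen, so $\mu\mapsto\mu\{\pi_n\ge\gamma\}$ is continuous. For fixed $n\ge0$ and $k\ge1$ the closed sets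
\[
\mathcal K_{n,k,\gamma}=\{\mu\in\mathcal K:\mu\{\pi_n\ge\gamma\}\ge1/k\}\qquad(\gamma<\omega_1)
\]
decrease as $\gamma$ grows, and $\mu\notin\mathcal K_{n,k,\gamma(\mu)}$, so their intersection is empty. By compactness $\mathcal K_{n,k,\gamma_{n,k}}=\emptyset$ for some $\gamma_{n,k}<\omega_1$. Let $\gamma=\sup_{n,k}\gamma_{n,k}<\omega_1$. Then $\mu\{\pi_n\ge\gamma\}<1/k$ for all $n$, $k$ and $\mu\in\mathcal K$. Since $X\setminus X_\gamma=\bigcup_n\{\pi_n\ge\gamma\}$, we get $\mu(X_\gamma)=1$ for all $\mu\in\mathcal K$, and Lemma~\ref{lem:restrict} applies.
\end{proof}

A \emph{Polish filtration} of a space $Y$ is a family $(Y_\beta)_{\beta<\omega_1}$ of Polish subspaces with $Y_\beta\subset Y_\gamma$ for $\beta<\gamma$ and $\bigcup_\beta Y_\beta=Y$. Its \emph{unfolding} is the subspace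
\[
X=\{(\xi,y)\in\omega_1^\omega\times Y:\ y\in Y_{\sup\xi}\}
\]
of $\omega_1^\omega\times Y$, together with the projection $f(\xi,y)=y$. A point of $X$ is a point of $Y$ with a witness $\xi$ for a level of the filtration that contains it. The witness is a sequence rather than a single ordinal, so that finitely many of its terms put no bound on the level; this is what makes $f$ open.

\begin{proposition}\label{prop:unfold}
Let $(Y_\beta)_{\beta<\omega_1}$ be a Polish filtration of a Tychonoff space $Y$, with unfolding $f:X\to Y$. Then $f$ is a continuous open surjection, $X$ is a Prohorov space, and every separable subset of $X$ lies in a closed Polish subspace of $X$.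
\end{proposition}

\begin{proof}
The map $f$ is continuous. For a finite sequence $s$ in $\omega_1$ and an open $O\subset Y$ we show
\begin{equation}\label{eq:open}
f\big(X\cap([s]\times O)\big)=O .
\end{equation}
Given $y\in O$, choose $\beta<\omega_1$ with $y\in Y_\beta$ and $\beta$ at least as large as every term of $s$. Let $\xi$ be $s$ followed by the constant value $\beta$. Then $\sup\xi=\beta$, so $(\xi,y)\in X\cap([s]\times O)$. The sets $X\cap([s]\times O)$ form a base of $X$, so $f$ is open, and $O=Y$ gives surjectivity.

We apply Lemma~\ref{lem:pieces} with $\pi(\xi,y)=\xi$. Fix $\gamma<\omega_1$. If $(\xi,y)\in X_\gamma$ then $y\in Y_{\sup\xi}\subset Y_\gamma$, so $X_\gamma$ is a subspace of the Polish space $\gamma^\omega\times Y_\gamma$. Its complement there is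
\[
\bigcup_{\beta\le\gamma}\{\xi\in\gamma^\omega:\sup\xi\le\beta\}\times(Y_\gamma\setminus Y_\beta).
\]
Indeed, if $y\notin Y_{\sup\xi}$ then $(\xi,y)$ lies in the term $\beta=\sup\xi$; and if $\sup\xi\le\beta$ and $y\notin Y_\beta$ then $y\notin Y_{\sup\xi}$ by monotonicity. In each term the first factor is closed, and the second is $F_\sigma$ in $Y_\gamma$ because $Y_\beta$ is a Polish subspace of the Polish space $Y_\gamma$. There are countably many terms, so $X_\gamma$ is $G_\delta$ in $\gamma^\omega\times Y_\gamma$, hence Polish.
\end{proof}

\begin{example}\label{ex:fail}
Here is how \eqref{eq:inter} fails in an unfolding. Let $0^n$ be the sequence of $n$ zeros, $\bar0$ the zero sequence, and $V_n=X\cap([0^n]\times Y)$. The sets $V_n$ are clopen and decrease, and $f(V_n)=Y$ by \eqref{eq:open}. But $\bigcap_nV_n=\{\bar0\}\times Y_0$, whose image is only $Y_0$. For $y\in Y_\beta\setminus Y_0$ the lifts $(\xi^n,y)\in V_n$, where $\xi^n$ is $0^n$ followed by the constant $\beta$, converge in $\omega_1^\omega\times Y$ to $(\bar0,y)\notin X$.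
\end{example}

By Proposition~\ref{prop:unfold} it remains to find a space $Y$ that is not Prohorov, has a Polish filtration, and whose unfolding is metrizable. The space $\mathbb Q$ does not qualify: in a filtration of a countable space some $Y_\beta$ is the whole space, and $\mathbb Q$ is not Polish because it is not Prohorov. In general, if the sets $Y_\beta$ are Borel in $Y$, Lemma~\ref{lem:restrict} shows that a compact set of measures that is not uniformly tight cannot be carried by one level $Y_\beta$. The failure of tightness has to come from all $\omega_1$ levels together.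

\section{The example in ZFC}\label{sec:ZFC}

\subsection{Products of half-open intervals}\label{sub:model}

Let $\lambda$ be Lebesgue measure on $(0,1]$. For an index set $I$ and a countable set $x\subset I$, let $\iota_x:(0,1]^x\to(0,1]^I$ extend a function on $x$ by the value $1$ off $x$, and let $\kappa_x$ be the image of the product measure $\lambda^x$ under $\iota_x$. Thus the coordinates in $x$ are independent and uniformly distributed, and the others are switched off. The space $(0,1]^x$ is Polish and $\iota_x$ is continuous, so $\kappa_x$ is Radon.

For $I=\omega$ the family of all $\kappa_x$ is uniformly tight. Take $\delta_k=2^{-k-1}\varepsilon$ with $0<\varepsilon<1$; the box $C=\prod_k[\delta_k,1]$ is compact and $\kappa_x(C)=\prod_{k\in x}(1-\delta_k)\ge1-\sum_k\delta_k=1-\varepsilon$. The computation needs positive numbers $\delta_k$ with a finite sum, and uncountably many positive numbers cannot be chosen in this way.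

\begin{lemma}\label{lem:box}
Let $C\subset(0,1]^{\omega_1}$ be compact. There is an uncountable set $B\subset\omega_1$ such that $\kappa_x(C)=0$ for every countably infinite $x\subset B$.
\end{lemma}

\begin{proof}
For each $\alpha<\omega_1$ the coordinate $z\mapsto z(\alpha)$ is continuous and positive on $C$, so there is $\delta_\alpha\in(0,1]$ with $z(\alpha)\ge\delta_\alpha$ for all $z\in C$. The sets $\{\alpha:\delta_\alpha\ge1/n\}$, $n\ge1$, cover $\omega_1$, so one of them, $B$, is uncountable. For countably infinite $x\subset B$,
\[
\kappa_x(C)\le\lambda^x\{u:u(\alpha)\ge\delta_\alpha\ \text{for all }\alpha\in x\}=\prod_{\alpha\in x}(1-\delta_\alpha)\le\prod_{\alpha\in x}\Big(1-\frac1n\Big)=0 .\qedhere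
\]
\end{proof}

The measures $\kappa_x$ live on the space $\Sigma$ of all $z\in(0,1]^{\omega_1}$ with $z(\alpha)=1$ for all but countably many $\alpha$, and $\Sigma$ has the Polish filtration $\Sigma_\beta=\{z:z(\alpha)=1\text{ for all }\alpha\ge\beta\}\cong(0,1]^\beta$. Two things are missing.

\emph{Compactness.} Identify subsets of $\omega_1$ with points of the compact space $2^{\omega_1}$. The countable sets form a dense proper subset, which is not compact. We need a compact family of countable sets such that every uncountable $B\subset\omega_1$ contains an infinite member of the family.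

\emph{Metrizability.} The unfolding $X$ of $(\Sigma_\beta)$ is not first countable at the point $(\bar0,\bar1)$, where $\bar1$ is the constant function $1$. Let $U_n$ be neighborhoods of this point; $U_n$ contains a set $X\cap([0^{k_n}]\times O_n)$ with $O_n\ni\bar1$ depending on a finite set $F_n$ of coordinates. Take $\alpha\notin\bigcup_nF_n$, and let $z(\alpha)=1/2$ and $z=1$ elsewhere. Then $z\in O_n$, so by \eqref{eq:open} each $U_n$ contains a point with second coordinate $z$, and no $U_n$ is contained in the neighborhood $\{(\xi',z'):z'(\alpha)>1/2\}$.

One device repairs both defects. Label each ordinal $\alpha$ by a point $e_\alpha$ of the Cantor space $2^\omega$, and add to the points of $\Sigma$ a coordinate $p$ that records a convergent sequence in $2^\omega$. Only the coordinates $\alpha$ whose label occurs in $p$ are allowed to differ from $1$. Infinite sets of labels contain convergent sequences, which gives the compact family. A label that does not occur in $p$ does not occur in nearby $p'$ either, so the metrizable coordinate $p$ controls the uncountably many switched-off coordinates. The price is that the filtration has to be read off from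 $p$. The obvious level, the set of $p$ in which no label $e_\alpha$ with $\alpha\ge\beta$ occurs, is an intersection of uncountably many open sets, and we need $G_\delta$ sets. So we ask instead that $p$ take its values in a $G_\delta$ set $Z_\beta$ that misses these labels, and the sets $Z_\beta$ must exhaust $2^\omega$. A Hausdorff gap provides them.

\subsection{An exhaustion of the Cantor space by $G_\delta$ sets}

Identify subsets of $\omega$ with points of $2^\omega$, and write $a\subset^*b$ if $a\setminus b$ is finite; this relation is transitive. Hausdorff's theorem (\cite{Hausdorff}; see \cite{Jech}) gives in ZFC sets $a_\alpha,b_\alpha\subset\omega$ $(\alpha<\omega_1)$ with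
\[
a_\alpha\subset^*a_\beta\subset^*b_\beta\subset^*b_\alpha\qquad(\alpha<\beta<\omega_1)
\]
such that no $c\subset\omega$ satisfies $a_\alpha\subset^*c\subset^*b_\alpha$ for all $\alpha<\omega_1$.

\begin{lemma}\label{lem:gap}
There are $G_\delta$ sets $Z_\beta\subset2^\omega$ and points $e_\beta\in2^\omega$ $(\beta<\omega_1)$ such that
\begin{enumerate}
\item[(a)] $Z_\beta\subset Z_\gamma$ for $\beta<\gamma$, and $\bigcup_{\beta<\omega_1}Z_\beta=2^\omega$;
\item[(b)] if $e_\alpha\in Z_\beta$ then $\alpha<\beta$;
\item[(c)] the map $\alpha\mapsto e_\alpha$ is countable-to-one.
\end{enumerate}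
\end{lemma}

\begin{proof}
Let $Z_\beta$ be the set of $c\in2^\omega$ for which $a_\beta\subset^*c\subset^*b_\beta$ fails, and let $e_\beta=a_\beta$. The complement of $Z_\beta$ is $\bigcup_n\{c:a_\beta\setminus n\subset c\text{ and }c\setminus n\subset b_\beta\}$, a countable union of closed sets, so $Z_\beta$ is $G_\delta$.

(a) If $\beta<\gamma$ and $c\notin Z_\gamma$, then $a_\beta\subset^*a_\gamma\subset^*c\subset^*b_\gamma\subset^*b_\beta$, so $c\notin Z_\beta$. That every $c$ lies in some $Z_\beta$ is the gap property.

(b) We have $a_\alpha\subset^*b_\alpha$, so $e_\alpha\notin Z_\alpha$. If $\beta\le\alpha$ then $Z_\beta\subset Z_\alpha$, and $e_\alpha\notin Z_\beta$.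

(c) Given $c$, take $\beta$ with $c\in Z_\beta$. By (b), $\{\alpha:e_\alpha=c\}\subset\beta$.
\end{proof}

Nothing else about the gap is used.

\subsection{The space $Y$ and its filtration}

Fix a compatible metric $d$ on $2^\omega$. Let
\[
P=\{(q,q_0,q_1,\dots)\in2^\omega\times(2^\omega)^\omega:\ d(q_k,q)\le2^{-k}\text{ for all }k\},
\]
the space of sequences that converge at a prescribed rate, listed with their limit. It is closed in a countable power of $2^\omega$, hence compact and metrizable. For $p=(q,q_0,q_1,\dots)\in P$ put
\[
R(p)=\{q,q_0,q_1,\dots\},\qquad D(p)=\{\alpha<\omega_1:e_\alpha\in R(p)\}.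
\]

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(a)] For each $\alpha<\omega_1$ the set $\{p\in P:\alpha\in D(p)\}$ is closed in $P$.
\item[(b)] For each $p\in P$ there is $\beta<\omega_1$ with $R(p)\subset Z_\beta$.
\item[(c)] If $R(p)\subset Z_\beta$ then $D(p)\subset\beta$. In particular every $D(p)$ is countable.
\item[(d)] For each $\beta<\omega_1$ the set $\{p\in P:R(p)\subset Z_\beta\}$ is $G_\delta$ in $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $e=e_\alpha$, let $p^j=(q^j,q^j_0,q^j_1,\dots)$ converge to $p=(q,q_0,q_1,\dots)$, and let $e\in R(p^j)$ for all $j$. If $e=q^j$ for infinitely many $j$, then $e=q$. If there is $k$ with $e=q^j_k$ for infinitely many $j$, then $e=q_k$. Otherwise $e=q^j_{k_j}$ for all large $j$, with $k_j\to\infty$; then $d(e,q^j)\le2^{-k_j}\to0$ and $e=q$. In each case $e\in R(p)$.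

(b) Each of the countably many points of $R(p)$ lies in some $Z_{\beta'}$; let $\beta$ be the supremum of these ordinals and use monotonicity.

(c) If $\alpha\in D(p)$ then $e_\alpha\in Z_\beta$, so $\alpha<\beta$ by Lemma~\ref{lem:gap}(b).

(d) The set is the intersection of the preimages of $Z_\beta$ under the countably many coordinate maps $P\to2^\omega$.
\end{proof}

Part (a) is the reason for the rate of convergence in the definition of $P$. In the space $(2^\omega)^\omega$ of all sequences, those that take a given value form a dense set that is not closed.

Let $\Omega=P\times[0,1]^{\omega_1}$, a compact Hausdorff space, and define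
\[
Y=\{(p,z)\in\Omega:\ z(\alpha)>0\text{ for all }\alpha,\text{ and }z(\alpha)=1\text{ whenever }\alpha\notin D(p)\},
\]
\[
Y_\beta=\{(p,z)\in Y:\ R(p)\subset Z_\beta\}\qquad(\beta<\omega_1).
\]
As a subspace of $\Omega$, the space $Y$ is Tychonoff.

\begin{lemma}\label{lem:filt}
$(Y_\beta)_{\beta<\omega_1}$ is a Polish filtration of $Y$.
\end{lemma}

\begin{proof}
The sets $Y_\beta$ increase by Lemma~\ref{lem:gap}(a) and cover $Y$ by Lemma~\ref{lem:P}(b). Fix $\beta$. If $(p,z)\in Y_\beta$ then $D(p)\subset\beta$, so $z(\alpha)=1$ for all $\alpha\ge\beta$. Let $A$ be the set of $(p,z)$ in the compact metrizable space $P\times[0,1]^\beta$ such that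
\begin{enumerate}
\item[(i)] for each $\alpha<\beta$: $\alpha\in D(p)$ or $z(\alpha)=1$;
\item[(ii)] $z(\alpha)>0$ for each $\alpha<\beta$;
\item[(iii)] $R(p)\subset Z_\beta$.
\end{enumerate}
Deleting the coordinates $\alpha\ge\beta$ maps $Y_\beta$ continuously into $A$. Extending by $z(\alpha)=1$ for $\alpha\ge\beta$ maps $A$ continuously into $Y_\beta$, and the two maps are inverse to each other. Condition (i) defines a closed set by Lemma~\ref{lem:P}(a), condition (ii) a $G_\delta$ set because $\beta$ is countable, and condition (iii) a $G_\delta$ set by Lemma~\ref{lem:P}(d). So $A$ is $G_\delta$ in a Polish space, and $Y_\beta\cong A$ is Polish.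
\end{proof}

\subsection{The unfolding is metrizable}

The unfolding of this filtration is
\[
X=\{(\xi,p,z)\in\omega_1^\omega\times Y:\ R(p)\subset Z_{\sup\xi}\},\qquad f(\xi,p,z)=(p,z).
\]
By Lemma~\ref{lem:P}(c), for $(\xi,p,z)\in X$,
\begin{equation}\label{eq:off}
\alpha\ge\sup\xi\ \Longrightarrow\ \alpha\notin D(p)\ \text{ and }\ z(\alpha)=1 .
\end{equation}
So only the countably many coordinates below $\sup\xi$ carry information. To embed $X$ in a countable product we list these coordinates in a way that depends continuously on $\xi$. The ordinal $\sup\xi$ does not depend continuously on $\xi$, but each $\xi(i)$ does; we therefore list the ordinals below each $\xi(i)$ separately.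

\begin{lemma}\label{lem:metr}
$X$ is metrizable.
\end{lemma}

\begin{proof}
For $1\le\eta<\omega_1$ fix a surjection $h_\eta:\omega\to\eta$. Define $\Psi:X\to\omega_1^\omega\times P\times[0,1]^{\omega\times\omega}$ by $\Psi(\xi,p,z)=(\xi,p,(v_{ij}))$, where
\[
v_{ij}=z\big(h_{\xi(i)}(j)\big)\ \text{ if }\xi(i)\ge1,\qquad v_{ij}=1\ \text{ if }\xi(i)=0 .
\]
The target is a countable product of metrizable spaces. We show that $\Psi$ is an embedding.

\emph{Continuity.} For fixed $i$ the open sets $\{\xi(i)=\eta\}$, $\eta<\omega_1$, cover $X$. On each of them $v_{ij}$ is the fixed coordinate $z(h_\eta(j))$ or the constant $1$.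

\emph{Injectivity.} The value $\Psi(\xi,p,z)$ contains $\xi$ and $p$. If $\alpha<\sup\xi$, then $\alpha<\xi(i)$ for some $i$, so $\alpha=h_{\xi(i)}(j)$ for some $j$ and $z(\alpha)=v_{ij}$. If $\alpha\ge\sup\xi$, then $z(\alpha)=1$ by \eqref{eq:off}.

\emph{Continuity of the inverse.} Let $\tau$ be the topology on $X$ induced by $\Psi$. The coordinates $\xi$ and $p$ are $\tau$-continuous. Fix $\alpha$ and a point $(\xi,p,z)\in X$; we find a $\tau$-open set around the point on which $(\xi',p',z')\mapsto z'(\alpha)$ is $\tau$-continuous. If $\alpha<\sup\xi$, write $\alpha=h_{\xi(i)}(j)$; on the $\tau$-open set $\{\xi'(i)=\xi(i)\}$ we have $z'(\alpha)=v'_{ij}$. If $\alpha\ge\sup\xi$, then $\alpha\notin D(p)$ by \eqref{eq:off}. The set $\{\alpha\notin D(p')\}$ is $\tau$-open by Lemma~\ref{lem:P}(a), it contains our point, and $z'(\alpha)=1$ on it by the definition of $Y$.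
\end{proof}

The last case is the one that failed for $\Sigma$: points near $(\xi,p,z)$ may have $\sup\xi'$ far above $\alpha$, and it is $p'$, not $\xi'$, that keeps the coordinate $\alpha$ switched off.

\subsection{A compact set of measures on $Y$ that escapes every compact set}

Let
\[
T=\{(p,x)\in P\times2^{\omega_1}:\ x\subset D(p)\}.
\]
For each $\alpha$ the condition ``$\alpha\notin x$ or $\alpha\in D(p)$'' defines a closed subset of $P\times2^{\omega_1}$, by Lemma~\ref{lem:P}(a). The set $T$ is the intersection of these sets, so it is compact; it is nonempty since $(p,\emptyset)\in T$. For $(p,x)\in T$ the set $x$ is countable, and $u\mapsto(p,\iota_x(u))$ is a continuous map of $(0,1]^x$ into $Y$: the values of $\iota_x(u)$ are positive and equal $1$ off $x\subset D(p)$. Let $\kappa_{p,x}\in M_r(Y)$ be the image of $\lambda^x$ under this map, and put $\mathcal K=\{\kappa_{p,x}:(p,x)\in T\}$.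

\begin{lemma}\label{lem:K}
The set $\mathcal K$ is compact in $M_r(Y)$, and for every compact $C\subset Y$ there is $\mu\in\mathcal K$ with $\mu(C)=0$.
\end{lemma}

\begin{proof}
\emph{Compactness.} Consider the functions $g(p,z)=a(p)\prod_{i=1}^mb_i(z(\alpha_i))$ on $\Omega$ with $m\ge0$, distinct $\alpha_1,\dots,\alpha_m<\omega_1$, $a\in C(P)$ and $b_i\in C[0,1]$. A product of two such functions has the same form (multiply the factors that belong to the same ordinal), the constants are among them, and they separate the points of $\Omega$. By the Stone--Weierstrass theorem their linear span is dense in $C(\Omega)$. Under $\kappa_{p,x}$ the first coordinate is $p$, the coordinates $z(\alpha)$ with $\alpha\in x$ are independent with law $\lambda$, and the others equal $1$. Hence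
\[
\int g|_Y\,d\kappa_{p,x}=a(p)\prod_{i=1}^m\Big(1_{\{\alpha_i\in x\}}\int b_i\,d\lambda+1_{\{\alpha_i\notin x\}}\,b_i(1)\Big).
\]
The functions $x\mapsto1_{\{\alpha_i\in x\}}$ are coordinates of $2^{\omega_1}$, so the right side is continuous on $T$. By Lemma~\ref{lem:lsc}(c) the map $(p,x)\mapsto\kappa_{p,x}$ is continuous, and $\mathcal K$ is the image of the compact space $T$.

\emph{Escape.} Let $C\subset Y$ be compact and let $C'$ be its projection to $(0,1]^{\omega_1}$, which is compact. Take an uncountable set $B$ for $C'$ as in Lemma~\ref{lem:box}. By Lemma~\ref{lem:gap}(c) the set $\{e_\alpha:\alpha\in B\}$ is infinite, so it has an accumulation point $q$ in the compact space $2^\omega$. Every ball around $q$ contains infinitely many of these labels, so we can choose distinct $\alpha_0,\alpha_1,\ldots\in B$ with $d(e_{\alpha_k},q)\le2^{-k}$. Then $p=(q,e_{\alpha_0},e_{\alpha_1},\dots)\in P$, and $x=\{\alpha_k:k\in\omega\}$ is an infinite subset of $B\cap D(p)$. So $(p,x)\in T$ and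
\[
\kappa_{p,x}(C)=\lambda^x\{u:(p,\iota_x(u))\in C\}\le\lambda^x\{u:\iota_x(u)\in C'\}=\kappa_x(C')=0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:filt} and Proposition~\ref{prop:unfold}, $f:X\to Y$ is a continuous open surjection, $X$ is Prohorov and (i) holds. By Lemma~\ref{lem:metr}, $X$ is metrizable. Lemma~\ref{lem:K} gives (ii). In particular no compact $C\subset Y$ satisfies $\mu(Y\setminus C)\le1/2$ for all $\mu\in\mathcal K$, so $\mathcal K$ is not uniformly tight and $Y$ is not Prohorov.
\end{proof}

\begin{remark}
Lemma~\ref{lem:K} uses only that the labeling $\alpha\mapsto e_\alpha$ is countable-to-one. The sets $Z_\beta$ are needed for the filtration and, through \eqref{eq:off}, for the metrizability of $X$. Each single measure $\kappa_{p,x}$ is the image under $f$ of a Radon measure on $X$: if $R(p)\subset Z_\beta$, map $u$ to $(\bar\beta,p,\iota_x(u))$, where $\bar\beta$ is the constant sequence $\beta$. But $\mathcal K$ is not the image of a compact subset of $M_r(X)$, because such a set is uniformly tight and a measure with mass $1-\varepsilon$ on a compact set $C$ has an image with mass at least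 $1-\varepsilon$ on $f(C)$.
\end{remark}

\section{A separable metrizable image under CH}\label{sec:CH}

If $Y$ is metrizable, then so is every unfolding $X\subset\omega_1^\omega\times Y$. For Theorem~\ref{thm:C} it is therefore enough to find a separable metrizable space with a Polish filtration that is not Prohorov. We start from a copy of $\mathbb Q$, which has a bad compact set of measures but no Polish filtration, and multiply it by a space that supplies the filtration.

Let $Q\subset2^\omega$ be countable and dense. It has no isolated points: if an open set $U$ met $Q$ only in $q$, then $U\setminus\{q\}$ would be a nonempty open set missing $Q$. By Sierpi\'nski's theorem, every nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb Q$. So $Q$ is not Prohorov: there are a compact set $\mathcal K_0\subset M_r(Q)$ and $\varepsilon>0$ such that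
\begin{equation}\label{eq:Q}
\text{no compact }C'\subset Q\text{ satisfies }\kappa(C')\ge1-\varepsilon\text{ for all }\kappa\in\mathcal K_0 .
\end{equation}
The set $J=2^\omega\setminus Q$ is $G_\delta$ in $2^\omega$, hence Polish.

Let $\nu$ be the usual product probability measure on $2^\omega$; points are $\nu$-null. Assume CH. Write $2^\omega=\{w_\alpha:\alpha<\omega_1\}$. Compact subsets of $J$ are closed in the second countable space $2^\omega$, so there are at most $2^{\aleph_0}=\aleph_1$ of them; let $(L_\alpha)_{\alpha<\omega_1}$ list them all, with repetitions allowed. These two enumerations are the only uses of CH. Every null set is contained in a null $G_\delta$ set, by outer regularity of $\nu$. So we can choose recursively $\nu$-null $G_\delta$ sets $N_\alpha\supset\{w_\alpha\}\cup\bigcup_{\eta<\alpha}N_\eta$, the right side being a countable union of null sets. The sets $N_\alpha$ increase and cover $2^\omega$.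

Which space $Y$ between $Q\times2^\omega$ and $2^\omega\times2^\omega$ should we take, with levels $Y\cap(2^\omega\times N_\beta)$? For $Y=Q\times2^\omega$ the levels contain closed copies $Q\times\{w\}$ of $Q$, so they are not Polish. For $Y=2^\omega\times2^\omega$ the levels are Polish, but $Y$ is compact and so Prohorov. The solution is to admit each compact set $L_\alpha$ only over the null set $N_\alpha$:
\[
Y=(2^\omega\times2^\omega)\setminus\bigcup_{\alpha<\omega_1}L_\alpha\times(2^\omega\setminus N_\alpha),\qquad Y_\beta=Y\cap(2^\omega\times N_\beta).
\]
Over $N_\beta$ only countably many deletions are visible, while from the point of view of $\nu$ a compact subset of $Y$ will look like a subset of $Q\times2^\omega$. The space $Y$ is separable and metrizable, and $Q\times2^\omega\subset Y$ because every $L_\alpha$ misses $Q$.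

\begin{lemma}\label{lem:filtCH}
$(Y_\beta)_{\beta<\omega_1}$ is a Polish filtration of $Y$.
\end{lemma}

\begin{proof}
The sets $Y_\beta$ increase and cover $Y$ because the sets $N_\beta$ increase and cover $2^\omega$. For $\alpha\ge\beta$ we have $N_\beta\subset N_\alpha$, so $L_\alpha\times(2^\omega\setminus N_\alpha)$ is disjoint from $2^\omega\times N_\beta$. Hence
\[
Y_\beta=(2^\omega\times N_\beta)\setminus\bigcup_{\alpha<\beta}L_\alpha\times(2^\omega\setminus N_\alpha).
\]
The set $2^\omega\times N_\beta$ is $G_\delta$, and each of the countably many deleted sets is the product of a closed set and an $F_\sigma$ set. So $Y_\beta$ is $G_\delta$ in $2^\omega\times2^\omega$.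
\end{proof}

For a compact set $C\subset Y$ we have to bound the set of $w$ over which $C$ has a point outside $Q$. Different $w$ use different points of $J$, whereas the definition of $Y$ speaks about one compact set $L_\alpha$ at a time. A measurable choice of these points, followed by tightness on $J$, connects the two. Recall that a subset of a Polish space is \emph{analytic} if it is empty or a continuous image of a Polish space, and that analytic subsets of $2^\omega$ are \emph{$\nu$-measurable}, that is, measurable for the completion of $\nu$. The Jankov--von Neumann uniformization theorem states: if $E$ is an analytic subset of a product $Z\times W$ of Polish spaces and $S$ is its projection to $W$, then there is $\sigma:S\to Z$ with $(\sigma(w),w)\in E$ for all $w\in S$ such that preimages of Borel sets under $\sigma$ belong to the $\sigma$-algebra generated by the analytic subsets of $W$.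

\begin{lemma}\label{lem:null}
Let $C\subset Y$ be compact and $S=\{w\in2^\omega:(v,w)\in C\text{ for some }v\in J\}$. Then $S$ is $\nu$-measurable and $\nu(S)=0$.
\end{lemma}

\begin{proof}
The set $E=C\cap(J\times2^\omega)$ is closed in the Polish space $J\times2^\omega$, hence Polish, and $S$ is its projection. So $S$ is analytic and $\nu$-measurable, and there is a $\nu$-measurable map $\sigma:S\to J$ with $(\sigma(w),w)\in C$ for $w\in S$. Suppose $\nu(S)>0$. Then $B\mapsto\nu(\sigma^{-1}(B))$ is a nonzero finite Borel measure on the Polish space $J$. It is Radon, so $\nu(\sigma^{-1}(L_\alpha))>0$ for some $\alpha$. If $w\in\sigma^{-1}(L_\alpha)$, then $(\sigma(w),w)\in Y$ and $\sigma(w)\in L_\alpha$, which forces $w\in N_\alpha$. Thus $\sigma^{-1}(L_\alpha)\subset N_\alpha$, contradicting $\nu(N_\alpha)=0$.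
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $f:X\to Y$ be the unfolding of $(Y_\beta)$. The space $X$ is metrizable, and by Lemma~\ref{lem:filtCH} and Proposition~\ref{prop:unfold} it remains to show that $Y$ is not Prohorov.

For $\kappa\in\mathcal K_0$ let $\mu_\kappa$ be the product measure $\kappa\otimes\nu$ regarded as a measure on $Y$:
\[
\mu_\kappa(B)=\sum_{q\in Q}\kappa(\{q\})\,\nu\{w:(q,w)\in B\}\qquad(B\subset Y\text{ Borel}).
\]
The weights $\kappa(\{q\})$ add up to $1$ since $Q$ is countable. The $q$-th term is a multiple of the image of $\nu$ under the continuous map $w\mapsto(q,w)$ into $Y$, which is Radon. A countable convex combination of Radon probability measures is Radon: approximate finitely many terms from inside and take the union of the compact sets. So $\mu_\kappa\in M_r(Y)$. For $a,b\in C(2^\omega)$ and $g(v,w)=a(v)b(w)$,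
\[
\int g|_Y\,d\mu_\kappa=\int a|_Q\,d\kappa\cdot\int b\,d\nu ,
\]
which is continuous in $\kappa$ because $a|_Q\in C_b(Q)$. The functions $g$ span a dense subspace of $C(2^\omega\times2^\omega)$ by the Stone--Weierstrass theorem. By Lemma~\ref{lem:lsc}(c) with $\Omega=2^\omega\times2^\omega$, the map $\kappa\mapsto\mu_\kappa$ is continuous, and $\mathcal K=\{\mu_\kappa:\kappa\in\mathcal K_0\}$ is compact.

Suppose that $\mathcal K$ is uniformly tight, and let $C\subset Y$ be compact with $\mu_\kappa(C)\ge1-\varepsilon/2$ for all $\kappa\in\mathcal K_0$. Let $S$ be as in Lemma~\ref{lem:null}. Since $2^\omega\setminus S$ is $\nu$-measurable of measure $1$, it contains a compact set $H$ with $\nu(H)>1-\varepsilon/2$. Let $C'$ be the projection of $C\cap(2^\omega\times H)$ to the first factor. It is compact, and $C'\subset Q$: if $(v,w)\in C$ and $w\in H$, then $w\notin S$, so $v\notin J$. From the formula for $\mu_\kappa$ we read off $\mu_\kappa(Y\cap(C'\times2^\omega))=\kappa(C')$ and $\mu_\kappa(Y\setminus(2^\omega\times H))=1-\nu(H)<\varepsilon/2$. Since $C\cap(2^\omega\times H)\subset Y\cap(C'\times2^\omega)$, every $\kappa\in\mathcal K_0$ satisfies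
\[
\kappa(C')\ \ge\ \mu_\kappa\big(C\cap(2^\omega\times H)\big)\ \ge\ \mu_\kappa(C)-\frac\varepsilon2\ \ge\ 1-\varepsilon .
\]
This contradicts \eqref{eq:Q}.
\end{proof}

\begin{remark}
Here the measures avoid the levels in a stronger sense than in Section~\ref{sec:ZFC}: $\mu_\kappa(Y_\beta)=\nu(N_\beta)=0$ for every $\beta$. A compact subset of $X$ lies in some $X_\gamma$ by Lemma~\ref{lem:pieces}, so its image lies in $Y_\gamma$ and is $\mu_\kappa$-null. Hence not even a single $\mu_\kappa$ is the image of a Radon probability measure on $X$.
\end{remark}

\begin{thebibliography}{9}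

\bibitem{ARA} \emph{American Romanian Academy of Arts},
\texttt{http://system.lm-ns.org/index.php/lm-ns/issue/download/116/7}.

\bibitem{Hausdorff} Hausdorff, Fund. Math. \textbf{26} (1936).

\bibitem{Jech} Jech, \emph{Set Theory}, chapter on gaps.

\end{thebibliography}
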